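# Multiwords in which one word certainly occurs

## The theorem on $\mathrm{CERTAIN}(w)$

Throughout, $\Sigma$ is a finite alphabet. A multiword over $\Sigma$ is a finite sequence of nonempty subsets of $\Sigma$, and $\mathrm{CERTAIN}(w)$ is the set of multiwords $M$ such that every word obtained by choosing one letter from each set of $M$ contains $w$ as a factor.

**Theorem 1.** For every finite alphabet $\Sigma$ and every $w\in\Sigma^*$, the language $\mathrm{CERTAIN}(w)$ is aperiodic (hence star-free and first-order definable).

**Theorem 2.**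
(a) If $|w|=n\ge 1$, then for all multiwords $x,y,z$ and all $k\ge 2n^2$:
$$xy^kz\in\mathrm{CERTAIN}(w)\iff xy^{k+1}z\in\mathrm{CERTAIN}(w).$$
The bound does not depend on $\Sigma$. In general it cannot be replaced by a bound below $n$.
(b) One word cannot be replaced by two: over $\{a,b\}$, the set of multiwords all of whose words contain $aa$ or $bb$ is not aperiodic.

Theorem 1 answers positively a conjecture stated in "Certain Query Answering in First-Order Languages" (https://web.umons.ac.be/app/uploads/sites/84/2024/05/alexandre-decan-phd.pdf). Let us first make every word in these statements precise.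

## Multiwords, prefix automata, aperiodicity

**Definition (multiword).** A multiword is a finite sequence $M=M_1M_2\cdots M_n$ of nonempty subsets $M_i\subseteq\Sigma$. It is a word over the finite alphabet $\mathcal P(\Sigma)\setminus\{\emptyset\}$, and $|M|=n$. Its set of words is
$$\mathrm{words}(M)=\{a_1a_2\cdots a_n: a_i\in M_i\text{ for }1\le i\le n\}.$$

For example, $M=\{a\}\{a,b\}\{b\}$ has $\mathrm{words}(M)=\{aab,abb\}$. Both words contain $ab$, so $M\in\mathrm{CERTAIN}(ab)$. The two copies of $ab$ sit at different places: no single place in $M$ carries $ab$ for certain. This is the source of all difficulty.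

A factor is a contiguous subword. We say that a word avoids $w$ if it does not contain $w$ as a factor.

**Definition (prefix automaton).** Let $|w|=n\ge1$. The state after reading a word $u$ is the length of the longest suffix of $u$ that is a prefix of $w$.

The state after $ua$ depends only on the state $q$ after $u$ and on $a$: a nonempty suffix of $ua$ that is a prefix of $w$ becomes, after deletion of its last letter, a suffix of $u$ that is a prefix of $w$, hence a suffix of $w_1\cdots w_q$. So this is a deterministic automaton. An occurrence of $w$ ends exactly when the state is $n$. Thus, while $w$ is avoided, the state stays in $\{0,\dots,n-1\}$.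

This shows that $\mathrm{CERTAIN}(w)$ is regular: reading a multiword, remember the set of states in $\{0,\dots,n-1\}$ that can be reached by some choice of letters without completing $w$, and accept if that set is empty at the end. For $n=0$ all multiwords are accepted.

**Definition (aperiodic).** A regular language $L$ over $\Gamma$ is aperiodic if its syntactic monoid is aperiodic. Equivalently, there is an integer $k\ge0$ such that $xy^kz\in L\iff xy^{k+1}z\in L$ for all $x,y,z\in\Gamma^*$.

If $k$ works then so does every $k'\ge k$: replace $x$ by $xy^{k'-k}$. For example, $\{a^m: m\text{ even}\}$ is not aperiodic, as $x=z=\varepsilon$, $y=a$ shows for every $k$. By the theorems of Schützenberger and McNaughton–Papert, a regular language is aperiodic if and only if it is star-free, if and only if it is definable in first-order logic with the order $<$ on positions and unary letter predicates. So the part in brackets of Theorem 1 follows from the first part, and aperiodicity is what we prove.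

Finally, a word $u$ has period $p\geq 1$ if $u_m=u_{m+p}$ whenever both indices exist. We shall use the Fine–Wilf theorem: a word with periods $p,q$ and length at least $p+q-\gcd(p,q)$ has period $\gcd(p,q)$. The length condition matters: $aabaa$ has periods $3$ and $4$ and length $5$, and it does not have period $1$.

## Small words by hand, and a pair of words where parity survives

Let $\Sigma=\{a,b\}$.

For $w=a$: we can avoid $a$ exactly when every $M_i$ contains $b$. So $M\in\mathrm{CERTAIN}(a)$ iff some $M_i=\{a\}$.

For $w=aa$: choose $b$ wherever $b$ is allowed. This choice contains $aa$ only if two adjacent sets equal $\{a\}$, and then every choice contains $aa$. So $M\in\mathrm{CERTAIN}(aa)$ iff $M_i=M_{i+1}=\{a\}$ for some $i$.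

For $w=ab$: the words that avoid $ab$ are the words $b^sa^t$. If $M_i=\{a\}$ and $M_j=\{b\}$ with $i<j$, each word has an $a$ at $i$ and a $b$ at $j$, so it contains $ab$ between them. Otherwise every $\{a\}$ comes after the last $\{b\}$. Write $b$ up to and including the last $\{b\}$ and $a$ afterwards; this avoids $ab$. So $\mathrm{CERTAIN}(ab)$ is defined by "there are $i<j$ with $M_i=\{a\}$, $M_j=\{b\}$".

All three conditions are first-order. Now replace the single word by a pair.

**Proof of Theorem 2(b).** Let $M_k=\{a\}\{a,b\}^k\{b\}$. A word in $\mathrm{words}(M_k)$ avoids both $aa$ and $bb$ iff its letters alternate. It starts with $a$, ends with $b$ and has length $k+2$, so an alternating word exists iff $k$ is even. Hence $M_k$ belongs to the language of multiwords all of whose words contain $aa$ or $bb$ iff $k$ is odd. With $x=\{a\}$, $y=\{a,b\}$, $z=\{b\}$, no $k$ satisfies the condition for aperiodicity. $\square$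

So any proof of Theorem 1 must use that $w$ is a single word.

## Pumping gives steps of length $D$; bad triples ask for a step of length $1$

If $n=0$, Theorem 1 is trivial. From now on $w=w_1\cdots w_n$ with $n\ge1$.

The first thing to try is pumping. Fix $x,y,z$ and let $K=\{k: xy^kz\notin\mathrm{CERTAIN}(w)\}$. If $k\in K$ and $k\ge n$, take a word $XY_1\cdots Y_kZ$ that avoids $w$, with $Y_j\in\mathrm{words}(y)$. Two of the $k+1$ states of the prefix automaton between the blocks coincide, so a block $V=Y_{l+1}\cdots Y_{l+D}$ can be repeated. This proves $k+D\in K$ for some $D$ with $1\le D\le n$. It does not give $k+1\in K$, and nothing in the argument can: it works word for word for the pair $\{aa,bb\}$, where only $D=2$ is available.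

To change the number of copies of $y$ by one, we repeat $V$ many times, and somewhere in this long periodic stretch we pass from the periodic word to its own translate by $|y|$. During the passage we may use any letters that the sets of $y$ allow. If such a passage can avoid $w$, we are done. The case in which all passages fail is the following.

**Conventions.** For a word $X$ indexed by $\mathbb Z$, "$w$ occurs in $X$ at offset $\sigma$" means $X_{\sigma+m}=w_m$ for $1\le m\le n$. The occurrence covers the positions $\sigma+1,\dots,\sigma+n$, and the index of a covered position $t$ is $t-\sigma$. Covered positions form an interval. $W_{<t}$ and $W_{>t}$ are the left- and right-infinite parts of $W$.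

**Definition (bad triple).** Let $p\ge1$ and $W\in\Sigma^{\mathbb Z}$. Put $y_t=\{W_{t+kp}:k\in\mathbb Z\}$ and $W^{(1)}_t=W_{t-p}$. Call $U\in\Sigma^{\mathbb Z}$ a passage if $U_t\in y_t$ for all $t$, $U_t=W_t$ for all sufficiently small $t$, and $U_t=W^{(1)}_t$ for all sufficiently large $t$. The triple $(w,p,W)$ is bad if

1. $W$ avoids $w$ (hence so does $W^{(1)}$), and
2. every passage contains $w$.

We refer to these as (i) and (ii). To see what the definition says, use for a moment the pair $\{aa,bb\}$ in place of $w$: take $p=1$ and $W_t=a$ for even $t$, $W_t=b$ for odd $t$. Then $y_t=\{a,b\}$, $W$ avoids $aa$ and $bb$, and a passage that avoided both would alternate and agree with $W$ on the left, so it would equal $W$ everywhere, and not $W^{(1)}$ on the right. So the pair has a bad triple. We shall show that a single word has none. This suffices: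

**Lemma 1.** If $\mathrm{CERTAIN}(w)$ is not aperiodic, then a bad triple $(w,p,W)$ exists.

*Proof.* **Step 1: an exponent $k\in K$ with $k+1\notin K$.** Let $S$ be the finite syntactic monoid and $k_0=\max(n,|S|)$. By non-aperiodicity there are $x,y,z$ such that exactly one of $k_0,k_0+1$ lies in $K=\{k:xy^kz\notin\mathrm{CERTAIN}(w)\}$. Clearly $y\ne\varepsilon$; put $p=|y|\ge1$. The powers of the class of $y$ in $S$ are periodic from some exponent $k_1\le|S|\le k_0$ on, with some period $\pi$. So for $k\ge k_1$ we have $k\in K\iff k+\pi\in K$. If $k_0\in K$, then $k_0+1\notin K$ and we take $k=k_0$. Otherwise $k_0+1\in K$ and $k_0\notin K$, so $k_0+\pi\notin K$; going from $k_0+1$ up to $k_0+\pi$ we leave $K$ at some point, so some $k$ with $k_0+1\le k<k_0+\pi$ has $k\in K$, $k+1\notin K$.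

**Step 2: the periodic word.** Let $XY_1\cdots Y_kZ\in\mathrm{words}(xy^kz)$ avoid $w$, with $X\in\mathrm{words}(x)$, $Y_j\in\mathrm{words}(y)$, $Z\in\mathrm{words}(z)$. The $k+1\ge n+1$ states of the prefix automaton after $XY_1\cdots Y_l$, $0\le l\le k$, lie in $\{0,\dots,n-1\}$, so those for $l$ and $l+D$ coincide for some $l\ge0$, $D\ge1$, $l+D\le k$. Put $V=Y_{l+1}\cdots Y_{l+D}$. Reading $V$ leads from this state back to it without completing $w$, so all words
$$XY_1\cdots Y_l\,V^N\,Y_{l+D+1}\cdots Y_kZ\qquad(N\ge1)$$
avoid $w$. Let $W$ be the bi-infinite word of period $Dp$ with $W_1\cdots W_{Dp}=V$. Every finite factor of $W$ is a factor of some $V^N$, so (i) holds. Also, $y_t$ is contained in the set of the multiword $y$ at the position congruent to $t$ modulo $p$.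

**Step 3: a passage avoiding $w$ would put $k+1$ into $K$.** Suppose (ii) fails: some passage $U$ avoids $w$, with $U_t=W_t$ for $t\le -A$ and $U_t=W_{t-p}$ for $t\ge A$, where $A>p$. Choose $N_1,N_2\ge1$ with $N_1Dp\ge A+n$, $N_2Dp\ge A+n$ and $\pi\mid N_1+N_2-1$, and put
$$\Omega=XY_1\cdots Y_l\;U_{1-N_1Dp}\cdots U_{N_2Dp+p}\;Y_{l+D+1}\cdots Y_kZ.$$
The middle part has length $((N_1+N_2)D+1)p$ and starts at a position $\equiv1\pmod p$, so it lies in $\mathrm{words}(y^{(N_1+N_2)D+1})$. The extra "$+1$" is the purpose of the construction.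

The part of the middle at positions $1-N_1Dp,\dots,-A$ has $N_1Dp-A\ge n$ letters and is a prefix of $V^{N_1}=W_{1-N_1Dp}\cdots W_0$. The part at positions $A,\dots,N_2Dp+p$ has at least $n$ letters and equals $W_{A-p}\cdots W_{N_2Dp}$, which is a suffix of $V^{N_2}=W_1\cdots W_{N_2Dp}$ because $A-p\ge1$. Now take a factor of $\Omega$ of length $n$. If it meets $XY_1\cdots Y_l$, it reaches at most $n-1$ letters into the middle, so it is a factor of $XY_1\cdots Y_lV^{N_1}$. If it meets the final part $Y_{l+D+1}\cdots Y_kZ$, it is likewise a factor of $V^{N_2}Y_{l+D+1}\cdots Y_kZ$. Otherwise it is a factor of $U$. All three words avoid $w$, so $\Omega$ avoids $w$.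

The number of $y$-blocks in $\Omega$ is $k'=l+(N_1+N_2)D+1+(k-l-D)=k+1+(N_1+N_2-1)D$. So $k'\in K$, $k'\equiv k+1\pmod\pi$ and $k'\ge k+1\ge k_1$. Hence $k+1\in K$, a contradiction. $\square$

**Reversal.** Let $w^R$ denote the reversed word. We shall halve the work by symmetry. If $(w,p,W)$ is bad, then so is $(w^R,p,W^*)$ with $W^*_t=W_{-t-p}$. Indeed $W^*$ avoids $w^R$, and its sets are $y^*_t=y_{-t}$. Let $U^*$ be a passage for $W^*$ and put $U_t=U^*_{-t}$. Then $U_t\in y_t$. For $t\ll0$, $-t$ is large, so $U_t=W^*_{-t-p}=W_t$. For $t\gg0$, $U_t=W^*_{-t}=W_{t-p}$. So $U$ is a passage for $W$, it contains $w$, and $U^*$ contains $w^R$.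

From now on **we assume that $(w,p,W)$ is bad**, and we look for a contradiction. The multiwords $x,y,z$ have done their work; the letter $x$ will be reused for distances.

## The triangle lemma, and positions with three letters

Every passage contains $w$, so we have plenty of occurrences. The next lemma compares three of them.

**Lemma 2 (triangle).** Let $w$ occur in $X,Y,Z$ at offsets $\xi<\eta<\zeta$ respectively. Put $e=\eta-\xi$ and $e'=\zeta-\eta$. If $q$ is covered by the occurrences in $X$ and in $Z$, then
$$Z_q=Y_{q-e'},\qquad X_{q-e'}=Z_{q+e},\qquad Y_{q+e}=X_q, \tag{1}$$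
where $q-e'$ is covered by the occurrences in $X$ and $Y$, and $q+e$ by those in $Y$ and $Z$. In particular, if $X_q\ne Z_q$, then $X,Y$ differ at $q-e'$ or $Y,Z$ differ at $q+e$.

*Proof.* Compute indices. In $Z$, $q$ has index $q-\zeta$, and in $Y$, $q-e'$ has index $q-e'-\eta=q-\zeta$. In $X$, $q-e'$ has index $q-e'-\xi=q-\zeta+e$, and in $Z$, $q+e$ has index $q-\zeta+e$. In $Y$, $q+e$ has index $q+e-\eta=q-\xi$, as $q$ has in $X$. So the three pairs in (1) show the letters $w_{q-\zeta}$, $w_{q-\zeta+e}$, $w_{q-\xi}$. Since $1\le q-\zeta\le q-\zeta+e\le q-\xi\le n$, all these positions are covered. If $X,Y$ agree at $q-e'$ and $Y,Z$ agree at $q+e$, then $Z_q=Y_{q-e'}=X_{q-e'}=Z_{q+e}=Y_{q+e}=X_q$. $\square$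

Example: $w=abb$ at offsets $0,1,2$, so $e=e'=1$, and $q=3$. Then $X_3=w_3=b\ne a=w_1=Z_3$. The lemma predicts a difference between $X$ and $Y$ at $2$ or between $Y$ and $Z$ at $4$; in fact $X_2=w_2=b$, $Y_2=w_1=a$, while $Y_4=w_3=b=w_2=Z_4$.

**Lemma 3.** $|y_t|\le2$ for all $t$.

*Proof.* Suppose $y_s$ contains three distinct letters. Put each of them at position $s$ between $W_{<s}$ and $W^{(1)}_{>s}$. This gives three passages. Each contains $w$ by (ii), and each occurrence covers $s$, because $W_{<s}$ and $W^{(1)}_{>s}$ avoid $w$. Choose one occurrence in each. The offsets are distinct: equal offsets would put the same letter at $s$. Name the words $X,Y,Z$ by increasing offset and apply Lemma 2 with $q=s$. Two of the words differ at $s-e'\ne s$ or at $s+e\ne s$. But they differ only at $s$, a contradiction. $\square$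

Can one treat a position with two letters in the same way? With two fillings there are only two offsets, hence no triangle, and the conclusion is really false: between $\cdots aaa$ and $bbb\cdots$, both fillings of a single position $\{a,b\}$ contain $ab$. So one two-letter position may force $w$, and we must use several of them together with the periodicity of the sets $y_t$.

**Notation.** Call $t$ a hole if $|y_t|=2$. Holes exist: otherwise $W=W^{(1)}$, and $U=W$ is a passage that avoids $w$, against (ii). The set of holes is invariant under translation by $p$. Let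
$$\cdots<s_i<s_{i+1}<\cdots$$
be the holes, let $H$ be the number of holes per period, so $s_{i+H}=s_i+p$, and put $x_i=s_{i+1}-s_i$. Let $g_i=W_{s_i+1}\cdots W_{s_{i+1}-1}$ be the gap after $s_i$, with letters $g_i[t]=W_{s_i+t}$ for $1\le t\le x_i-1$. Let $\omega_i=W_{s_i}$ and $y_{s_i}=\{\omega_i,\bar\omega_i\}$. Then $g_{i+H}=g_i$ and $x_{i+H}=x_i$, and all words $U$ with $U_t\in y_t$ for all $t$ agree at non-holes. By the definition of $y_t$,
$$y_{s_i}=\{\omega_{i+kH}:k\in\mathbb Z\}. \tag{2}$$
Thus the letter $\bar\omega_i$, though not in $W$ at $s_i$, does stand in $W$ at some hole $s_{i+kH}$ whose surrounding gaps are the same. We shall use this repeatedly.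

## Flipping one hole: forward and backward

Flip a single letter $\omega_i$ to $\bar\omega_i$. Does $w$ appear already before the next hole?

**Definition (F and B).** The index $i$ is F (forward) if $W_{<s_i}\,\bar\omega_i\,g_i$ contains $w$. It is B (backward) if $g_{i-1}\,\bar\omega_i\,W_{>s_i}$ contains $w$.

These definitions do not use (ii), so we can illustrate them with a triple that is not bad: $w=aa$, $p=1$, $W=\cdots abab\cdots$, all gaps empty. Flipping a $b$ creates $\cdots aba\,a$ on the left and $a\,aba\cdots$ on the right, so that hole is F and B. Flipping an $a$ creates $\cdots ab\,b$ and $b\,ba\cdots$, so that hole is neither.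

**Reversal exchanges F and B.** The holes of $W^*$ are the positions $-s_i$. There $W^*_{-s_i}=W_{s_i-p}=\omega_{i-H}$. The gap of $W^*$ directly after $-s_i$ is $g_{i-1}^R$, and $W^*_{<-s_i}$ is the reversal of $W_{>s_i-p}=W_{>s_{i-H}}$. So the hole $-s_i$ is F for $(w^R,p,W^*)$ iff $g_{i-1}\,\bar\omega_{i-H}\,W_{>s_{i-H}}$ contains $w$. As $g_{i-1}=g_{i-H-1}$, this says exactly that $i-H$ is B for $(w,p,W)$. Hence some hole of $W^*$ is not F iff some $i$ is not B, and all holes of $W^*$ are F iff all $i$ are B.

We now prove that all $i$ are F or all $i$ are B. The plan: a hole that is not F forces a rigid pattern near the left end of $w$, a hole that is not B forces the mirror pattern near the right end, and the two patterns cannot coexist.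

**Definition (LD and RD).** The word $w$ satisfies LD if there are $\kappa,x,e\ge1$ with $\kappa\le\min(x,e)$ and $\kappa+x+e\le n$ such that for both $f\in\{x,e\}$ and all $1\le m\le n-f$:
$$w_m=w_{m+f}\iff m\ne\kappa. \tag{3}$$
It satisfies RD if $w^R$ satisfies LD.

So $w$ has two almost-periods $x$ and $e$ (possibly equal), each violated exactly once, at the same index $\kappa$. For instance $abb$ satisfies LD with $\kappa=x=e=1$: $w_1\ne w_2=w_3$. It does not satisfy RD: in length $3$ only $\kappa=x=e=1$ is possible, and the first two letters of $bba$ agree.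

## A hole that is not forward forces LD

**Lemma 4.** If some $i$ is not F, then $w$ satisfies LD. If some $i$ is not B, then $w$ satisfies RD.

*Proof.* By the reversal correspondence it suffices to prove the first claim. Let $i$ be not F, and write $s=s_i$, $s'=s_{i+1}$, $x=x_i$, $g=g_i$, $L=W_{<s}$, $R=W^{(1)}_{>s'}$. We fill the two neighboring holes in all four ways: for $c\in y_s$, $d\in y_{s'}$ let
$$U^{c,d}=L\,c\,g\,d\,R.$$
These are passages, so each contains $w$. The word $Lcg$ avoids $w$ for both $c$: for $c=\omega_i$ because it is a part of $W$, for $c=\bar\omega_i$ because $i$ is not F. Let $d_0=W^{(1)}_{s'}$, and from now on let $d$ be the other letter of $y_{s'}$. Then $gd_0R$ avoids $w$, being a part of $W^{(1)}$.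

**Step 1: $gdR$ contains $w$.** Suppose not. An occurrence of $w$ in one of the four words cannot lie in positions $<s'$ (the part $Lcg$), nor in positions $>s$ (the part $gd_0R$ or $gdR$). So it covers both $s$ and $s'$. Choose one occurrence in each word. The offsets are distinct, because the letter pairs at $(s,s')$ differ. Order them $\sigma_1<\sigma_2<\sigma_3<\sigma_4$, with words $U_1,\dots,U_4$.

Take any three of them, with offsets $\xi<\eta<\zeta$ and words $X,Y,Z$. The words differ at most at $s$ and $s'$.

If $X_s\ne Z_s$, use Lemma 2 with $q=s$. The words $X,Y$ agree at $s-e'<s$, so $Y,Z$ differ at $s+e$, which must be $s'$. Hence $\eta-\xi=x$.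

If $X_{s'}\ne Z_{s'}$, use Lemma 2 with $q=s'$. The words $Y,Z$ agree at $s'+e>s'$, so $X,Y$ differ at $s'-e'$, which must be $s$. Hence $\zeta-\eta=x$.

As $X\ne Z$, at least one of $\eta-\xi=x$, $\zeta-\eta=x$ holds. Let $\delta_1,\delta_2,\delta_3\ge1$ be the consecutive differences of the $\sigma$'s. The triples $(1,2,4)$, $(1,3,4)$, $(1,2,3)$ give, in this order,
$$\delta_1=x\ \text{or}\ \delta_2+\delta_3=x;\qquad \delta_1+\delta_2=x\ \text{or}\ \delta_3=x;\qquad \delta_1=x\ \text{or}\ \delta_2=x.$$
If $\delta_1\ne x$, then $\delta_2=x$ and $\delta_2+\delta_3=x$, impossible. So $\delta_1=x$, hence $\delta_1+\delta_2\ne x$, so $\delta_3=x$. In the triple $(1,2,4)$ we have $\zeta-\eta=\delta_2+\delta_3\ne x$, so $U_1,U_4$ agree at $s'$. In the triple $(1,3,4)$ we have $\eta-\xi=\delta_1+\delta_2\ne x$, so $U_1,U_4$ agree at $s$. Thus $U_1=U_4$, a contradiction.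

**Step 2: three occurrences, the third one shifted by exactly $x$ from the second.** Take an occurrence of $w$ in $gdR$, at offset $\zeta$. It covers $s'$, since $g$ and $R$ avoid $w$, and it lies in positions $>s$. So $s\le\zeta<s'$, and $\kappa:=s'-\zeta\in[1,x]$.

The two words $U^{c,d_0}$, $c\in y_s$, contain $w$, and each occurrence covers $s$ and $s'$, because $Lcg$ and $gd_0R$ avoid $w$. Choose one occurrence in each; their offsets differ because the letters at $s$ differ. Name the words $X,Y$ with offsets $\xi<\eta$. As the occurrence in $Y$ covers $s$, $\eta<s\le\zeta$. Let $Z$ be $Y$ with $d_0$ replaced by $d$ at $s'$. Its part in positions $>s$ is $gdR$, so $w$ occurs in $Z$ at offset $\zeta$.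

Apply Lemma 2 with $q=s'$. This position is covered by the occurrences in $X$ and $Z$, and $X_{s'}=d_0\ne d=Z_{s'}$. The words $Y,Z$ differ only at $s'$, hence not at $s'+e$. So $X,Y$ differ at $s'-e'$, and as they differ only at $s$, we get $s'-e'=s$, that is, $\zeta-\eta=x$. Put $e=\eta-\xi\ge1$.

**Step 3: read off (3).** Compare $Y$ and $Z$. For $1\le m\le n-x$, $w_m=Z_{\zeta+m}$ and $w_{m+x}=Y_{\eta+x+m}=Y_{\zeta+m}$. These differ exactly when $\zeta+m=s'$, i.e. $m=\kappa$. Compare $X$ and $Y$. For $1\le m\le n-e$, $w_m=Y_{\eta+m}$ and $w_{m+e}=X_{\eta+m}$. These differ exactly when $\eta+m=s$, i.e. $m=s-\eta=s+x-\zeta=s'-\zeta=\kappa$. So (3) holds for $f=x$ and $f=e$. Moreover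
$$\kappa+x+e=(s'-\zeta)+(\zeta-\eta)+(\eta-\xi)=s'-\xi\le n,$$
because $s'$ is covered by the occurrence in $X$; in particular $\kappa\le n-x$ and $\kappa\le n-e$. Also $\kappa\le x$.

**Step 4: $\kappa\le e$.** Otherwise $e<\kappa\le x$, and
$$w_\kappa=w_{\kappa-e}=w_{\kappa-e+x}=w_{\kappa+x}.$$
The equalities use (3) with shift $e$ at $m=\kappa-e\ge1$, shift $x$ at $m=\kappa-e$, and shift $e$ at $m=\kappa-e+x$. None of these $m$ equals $\kappa$ (for the last, $x>e$), and all indices are at most $\kappa+x\le n$. But (3) with shift $x$ at $m=\kappa$ says $w_\kappa\ne w_{\kappa+x}$, a contradiction. $\square$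

## Left and right defects exclude each other

**Lemma 5.** No word satisfies both LD and RD.

*Proof.* Let $\kappa$ and $m_1\le M_1$ be LD data for $w$, where $\{m_1,M_1\}=\{x,e\}$, and let $\kappa'$ and $m_2\le M_2$ be RD data. Put $N=n+1-\kappa'$. Using $w^R_m=w_{n+1-m}$, the RD condition reads: for $f'\in\{m_2,M_2\}$ and $1\le m\le n-f'$,
$$w_m=w_{m+f'}\iff m+f'\ne N, \tag{4}$$
with $\kappa'\le m_2$ and $\kappa'+m_2+M_2\le n$. Replacing $w$ by $w^R$ if necessary, which exchanges the two sets of data, we may assume $M_1\ge M_2$.

**Step 1: locate $N$.** Let $f'\in\{m_2,M_2\}$. Then $\kappa+m_1+f'\le\kappa+m_1+M_1\le n$. By (3) with shift $m_1$, $w_\kappa\ne w_{\kappa+m_1}$ and $w_{\kappa+f'}=w_{\kappa+f'+m_1}$. So $w_\kappa\ne w_{\kappa+f'}$ or $w_{\kappa+m_1}\ne w_{\kappa+m_1+f'}$, and by (4)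
$$N\in\{\kappa+f',\ \kappa+m_1+f'\}\qquad\text{for each } f'\in\{m_2,M_2\}.$$
If $m_2<M_2$, then $N=\kappa+m_2$ is impossible, as it is smaller than both $\kappa+M_2$ and $\kappa+m_1+M_2$; so $N=\kappa+m_1+m_2$. If $m_2=M_2$, then $N\in\{\kappa+m_2,\kappa+m_1+m_2\}$.

**Step 2: the case $N=\kappa+m_2$ with $m_2=M_2=:m$.** Then $n=\kappa+\kappa'+m-1$. From $\kappa'+2m\le n$ we get $\kappa\ge m+1$. From $\kappa+m_1+M_1\le n$ and $M_1\ge M_2=m$ we get $m_1\le\kappa'-1\le m-1$. But LD requires $m_1\ge\kappa\ge m+1$. Contradiction.

**Step 3: the case $N=\kappa+m_1+m_2$.** The word $w_{\kappa+1}\cdots w_{N-1}$ has length $m_1+m_2-1$. It has period $m_1$ by (3), because no index $m\ge\kappa+1$ equals $\kappa$, and period $m_2$ by (4), because no $m+m_2\le N-1$ equals $N$. By Fine–Wilf it has period $\gcd(m_1,m_2)$. Both $\kappa+m_1$ and $\kappa+m_2$ lie in $[\kappa+1,N-1]$ and their difference is a multiple of the gcd, so $w_{\kappa+m_1}=w_{\kappa+m_2}$. Since $\kappa+m_2\ne N$, (4) gives $w_\kappa=w_{\kappa+m_2}$. So $w_\kappa=w_{\kappa+m_1}$, contradicting (3). $\square$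

By Lemmas 4 and 5, all $i$ are F or all $i$ are B. If all are B, pass to the reversed triple, where all holes are F. So from now on **we assume that all $i$ are F.**

## All holes forward: each occurrence covers at least two holes

Let $E_i$ be $W$ with the letter at $s_i$ replaced by $\bar\omega_i$. By F, $w$ occurs in $E_i$ within positions $<s_{i+1}$. Fix such an occurrence, call it occurrence $i$, and let $\sigma_i$ be its offset. It covers $s_i$, because $W$ avoids $w$. Its last covered position is
$$\sigma_i+n=s_i+r_i,\qquad 0\le r_i\le x_i-1 .$$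
So $s_i$ has index $n-r_i$ in it, and
$$w_{n-r_i}=\bar\omega_i,\qquad \sigma_{i+1}-\sigma_i=x_i+r_{i+1}-r_i\ge1. \tag{5}$$

**Lemma 6.** Occurrence $i$ covers $s_{i-1}$.

*Proof.* Otherwise it lies strictly between $s_{i-1}$ and $s_{i+1}$, and $w$ is a factor of $g_{i-1}\bar\omega_ig_i$. By (2) choose $k$ with $\omega_{i+kH}=\bar\omega_i$. Then $g_{i-1}\bar\omega_ig_i=g_{i-1+kH}\,\omega_{i+kH}\,g_{i+kH}$ is a factor of $W$, so $W$ contains $w$. Contradiction. $\square$

## No occurrence covers three holes

This is the longest step. If an occurrence reaches back over three holes, Lemma 2 makes $w$ a periodic word with exactly one wrong letter $d$, at index $K$. Then we look at a translated hole where $W$ itself carries $d$: flipping it there produces an occurrence of $w$ whose position is incompatible with where the wrong letter sits.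

**Lemma 7.** Occurrence $i+2$ does not cover $s_i$.

*Proof.* Suppose it does.

**Step 1: what the triangle lemma gives.** Apply Lemma 2 to $X=E_i$, $Y=E_{i+1}$, $Z=E_{i+2}$ with $\xi=\sigma_i<\eta=\sigma_{i+1}<\zeta=\sigma_{i+2}$ and $q=s_i$. Here $X_q=\bar\omega_i\ne\omega_i=Z_q$. The words $X,Y$ differ only at $s_i,s_{i+1}$, so they agree at $q-e'<s_i$. Hence $Y,Z$ differ at $q+e$, so $q+e\in\{s_{i+1},s_{i+2}\}$. This position is covered by occurrence $i+1$, so it is $<s_{i+2}$. Thus $q+e=s_{i+1}$, i.e. $e=x_i$, and by (5) $r_i=r_{i+1}=:r$. From (1),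
$$\bar\omega_{i+1}=Y_{q+e}=X_q=\bar\omega_i=:d,\qquad \omega_{i+1}=Z_{q+e}=X_{q-e'}=Y_{q-e'}=Z_q=\omega_i=:\bar d .$$
Put $x=x_i$ and $K=n-r$. Then $w_K=d$, and $e'=x_{i+1}+r_{i+2}-r\ge1$. The hole $s_i$ has index $K$ in occurrence $i$, $K-x$ in occurrence $i+1$, and $K-x-e'$ in occurrence $i+2$. The hole $s_{i+1}$ has index $K$ in occurrence $i+1$ and $K-e'$ in occurrence $i+2$. As occurrence $i+2$ covers $s_i$, $K-x-e'\ge1$.

**Step 2: two almost-periods.** Compare occurrences $i$ and $i+1$: for $1\le m\le n-x$, $w_m=Y_{\eta+m}$ and $w_{m+x}=X_{\eta+m}$. These positions are at most $s_i+r<s_{i+1}$, where $X,Y$ differ only at $s_i$. Compare occurrences $i+1$ and $i+2$: for $1\le m\le n-e'$, $w_m=Z_{\zeta+m}$ and $w_{m+e'}=Y_{\zeta+m}$. These positions are at most $s_{i+1}+r<s_{i+2}$, where $Y,Z$ differ only at $s_{i+1}$. Therefore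
$$w_m=w_{m+x}\iff m\ne K-x\quad(1\le m\le n-x), \tag{6}$$
$$w_m=w_{m+e'}\iff m\ne K-e'\quad(1\le m\le n-e'). \tag{7}$$
Moreover $w_{K-x}=Y_{s_i}=\omega_i=\bar d$, $w_{K-e'}=Z_{s_{i+1}}=\omega_{i+1}=\bar d$, and $r=r_i<x$. For instance, $aab$ satisfies (6) and (7) with $x=e'=1$, $r=0$, $K=3$, $d=b$, $\bar d=a$; so there is no contradiction yet.

**Step 3: $r<e'$.** If $e'\le r$, then $e'<x$ and
$$d=w_K=w_{K+e'}=w_{K+e'-x}=w_{K-x}=\bar d .$$
The first shift is (7) at $m=K$, with $K+e'\le K+r=n$. The next is (6) at $m=K+e'-x\ne K-x$, and $m\ge1$ since $K-x\ge1$. The last is (7) at $m=K-x\ne K-e'$. Contradiction.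

**Step 4: correct the letter at $K$.** Let $w^\bullet$ be $w$ with the letter at index $K$ changed to $\bar d$. Since $r<x$ and $r<e'$, we have $K+x>n$ and $K+e'>n$, so $K$ takes part in (6) and (7) only as the right end of the pairs $(K-x,K)$ and $(K-e',K)$. As $w_{K-x}=w_{K-e'}=\bar d$, the word $w^\bullet$ has periods $x$ and $e'$. Since $n\ge K\ge x+e'+1$, there is a unique $f:\mathbb Z\to\Sigma$ of period $x$ with
$$w^\bullet_m=f(m-K)\qquad(1\le m\le n).$$
It also has period $e'$: $w^\bullet_m=w^\bullet_{m+e'}$ for $1\le m\le x$, where $m+e'\le x+e'\le n$, and these $m$ represent all residues modulo $x$. And $f(0)=\bar d$.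

**Step 5: the gaps in terms of $f$.** First, $g_i[t]=f(t)$ for $1\le t\le x-1$: occurrence $i+1$ covers $s_i$ and $s_{i+1}$, and $s_i+t$ has index $K-x+t<K$ in it, so $g_i[t]=f(t-x)=f(t)$. Second, $g_{i+1}[t]=f(t)$ for $1\le t\le x_{i+1}-1$, $t\ne e'$: occurrence $i+2$ covers $s_{i+1}$ (Lemma 6) and $s_{i+2}$, and $s_{i+1}+t$ has index $K-e'+t\ne K$ in it, so $g_{i+1}[t]=f(t-e')=f(t)$.

**Step 6: move to a translate where the letter is $d$.** As $d=\bar\omega_{i+1}\in y_{s_{i+1}}$, choose $k$ with $\omega_{i+1+kH}=d$ and put $j=i+1+kH$. So $\bar\omega_j=\bar d$, $g_{j-1}=g_i$, $x_{j-1}=x$, $g_j=g_{i+1}$, $x_j=x_{i+1}$. By (5), $w_{n-r_j}=\bar d\ne d=w_{n-r}$, so $r_j\ne r$. By Lemma 6 occurrence $j$ covers $s_{j-1}$. Reading it along the gap $g_{j-1}$, the hole $s_j$ and the beginning of $g_j$ gives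
$$w_{n-r_j-x+t}=f(t)\ (1\le t\le x-1),\qquad w_{n-r_j}=\bar d,\qquad w_{n-r_j+t}=g_{i+1}[t]\ (1\le t\le r_j). \tag{8}$$

**Step 7: the case $r_j>r$.** Let $\psi=r_j-r\ge1$, so $n-r_j=K-\psi$. The first two relations in (8) involve only indices $<K$, where $w=w^\bullet$. They give $f(t-\psi)=f(t)$ for $1\le t\le x-1$, and $f(-\psi)=\bar d=f(0)$. So $f(t-\psi)=f(t)$ for all $t$, and $f(\psi)=f(0)=\bar d$. The third relation with $t=\psi\le r_j\le x_{i+1}-1$ gives $g_{i+1}[\psi]=w_K=d$. If $\psi\ne e'$, then $g_{i+1}[\psi]=f(\psi)=\bar d$ by Step 5, a contradiction. If $\psi=e'$, then $r_j=r+e'=x_{i+1}+r_{i+2}\ge x_j$, contradicting $r_j\le x_j-1$.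

**Step 8: the case $r_j<r$.** Let $\psi=r-r_j$, so $1\le\psi\le r<x$ and $n-r_j=K+\psi\le n$. The second relation in (8) gives $f(\psi)=w_{K+\psi}=\bar d=f(0)$. The first relation concerns the index $K+\psi-x+t$. For $1\le t\le x-1$, $t\ne x-\psi$, this index is not $K$, and we get $f(t+\psi)=f(t)$. For $t=x-\psi$ the index is $K$, and $f(-\psi)=f(x-\psi)=w_K=d$, while $f(-\psi+\psi)=f(0)=\bar d$. So on $\mathbb Z/x$ we have $f(t+\psi)=f(t)$ for all $t$ except exactly one, where $f(t)=d$ and $f(t+\psi)=\bar d$. Hence $\#\{t\in\mathbb Z/x:f(t)=d\}$ exceeds $\#\{t\in\mathbb Z/x:f(t+\psi)=d\}$ by one. But these numbers are equal, since $t\mapsto t+\psi$ is a bijection of $\mathbb Z/x$. Contradiction. $\square$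

## Exactly two holes: a letter count

By Lemmas 6 and 7 and the choice of the occurrences, occurrence $i$ covers exactly the holes $s_{i-1},s_i$, for every $i$. So for every $i$,
$$w\ \text{is a factor of}\ g_{i-2}\,\omega_{i-1}\,g_{i-1}\,\bar\omega_i\,g_i. \tag{9}$$

**Step 1: each hole letter determines the next.** We claim that if $\omega_{i-1+lH}=\omega_{i-1+l'H}$, then $\omega_{i+lH}=\omega_{i+l'H}$. Otherwise $\bar\omega_{i+lH}=\omega_{i+l'H}$. By (9) for $i+lH$, the word $g_{i-2}\,\omega_{i-1+lH}\,g_{i-1}\,\bar\omega_{i+lH}\,g_i$ contains $w$. It equals $g_{i-2}\,\omega_{i-1+l'H}\,g_{i-1}\,\omega_{i+l'H}\,g_i$, which is a factor of $W$. So $W$ contains $w$, a contradiction.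

Hence there is a map $\varphi_i:y_{s_{i-1}}\to y_{s_i}$ with $\omega_{i+lH}=\varphi_i(\omega_{i-1+lH})$ for all $l$. By (2) it is surjective, and both sets have two elements, so it is bijective.

**Step 2: a translate of $W$ with all holes flipped.** Choose $k$ with $\omega_{kH}\ne\omega_0$, which is possible by (2). Applying the $\varphi_i$ and their inverses, we get $\omega_{i+kH}\ne\omega_i$, i.e. $\omega_{i+kH}=\bar\omega_i$, for all $i\in\mathbb Z$. Let $W'_t=W_{t+kp}$. Then $W'$ agrees with $W$ off the holes and $W'_{s_i}=\bar\omega_i$ for all $i$.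

**Step 3: four occurrences side by side.** Fix $j$. Let $A$ and $B$ be occurrences $j$ and $j+1$, and let $A'$ and $B'$ be occurrences $j+kH$ and $j+1+kH$ translated by $-kp$.

| | offset | holes covered, with letters |
|---|---|---|
| $A$ | $\alpha=\sigma_j$ | $s_{j-1}:\omega_{j-1}$, $\ s_j:\bar\omega_j$ |
| $A'$ | $\alpha'$ | $s_{j-1}:\bar\omega_{j-1}$, $\ s_j:\omega_j$ |
| $B$ | $\beta=\sigma_{j+1}$ | $s_j:\omega_j$, $\ s_{j+1}:\bar\omega_{j+1}$ |
| $B'$ | $\beta'$ | $s_j:\bar\omega_j$, $\ s_{j+1}:\omega_{j+1}$ |

All four agree with the common background at non-holes, and none covers any other hole. The letters of $A,A'$ at $s_j$ differ, so $\alpha\ne\alpha'$. Exchanging $W$ and $W'$ exchanges $A\leftrightarrow A'$, $B\leftrightarrow B'$ and $\omega\leftrightarrow\bar\omega$ and preserves the table. So we may assume $\delta:=\alpha-\alpha'>0$.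

**Step 4: $w$ has a period $P$.** $A$ covers $s_{j-1}$, while $B'$ covers $s_j$ but not $s_{j-1}$. So $\alpha<s_{j-1}\le\beta'$. Put $P=\beta'-\alpha\ge1$; also $P<n$, as $\beta'<s_j\le\alpha+n$. The positions common to $A$ and $B'$ lie strictly between $s_{j-1}$ and $s_{j+1}$, and both have $\bar\omega_j$ at $s_j$. So $A$ and $B'$ agree on all common positions. For $1\le m\le n-P$, $w_m$ and $w_{m+P}$ are their letters at $\beta'+m$. Hence $w$ has period $P$.

**Step 5: a mismatch at shift $\delta$.** Let $m_0=s_j-\beta'\ge1$. Then $m_0+P=s_j-\alpha$ and $m_0+P+\delta=s_j-\alpha'\le n$. From $B'$, $w_{m_0}=\bar\omega_j$. From $A'$, $w_{m_0+P+\delta}=\omega_j$, hence $w_{m_0+\delta}=\omega_j$ by the period $P$. So $w_{m_0}\ne w_{m_0+\delta}$.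

**Step 6: count a letter.** Compare $A$ and $A'$. For $1\le m\le n-\delta$, $w_m$ and $w_{m+\delta}$ are the letters of $A$ and $A'$ at position $\alpha+m$. They are equal unless $\alpha+m\in\{s_{j-1},s_j\}$. Now $m_0\le n-\delta$ is a mismatch, and $\alpha+m_0=s_j-P<s_j$, so $\alpha+m_0=s_{j-1}$. The integers $m\in\{m_0+1,\dots,m_0+P\}$ are all $\le n-\delta$, and for them $\alpha+m$ runs through $s_{j-1}+1,\dots,s_j$. So $w_m=w_{m+\delta}$ for these $m$, except for $m=m_0+P$, where $w_m=\bar\omega_j$ and $w_{m+\delta}=\omega_j$. Thus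
$$w_{m_0+\delta+1}\cdots w_{m_0+\delta+P}\quad\text{contains exactly one more letter }\omega_j\text{ than}\quad w_{m_0+1}\cdots w_{m_0+P}.$$
But in a word of period $P$ any two factors of length $P$ have the same letter counts: moving the window by one place drops $w_m$ and adds $w_{m+P}=w_m$. This is a contradiction.

Hence no bad triple exists, and by Lemma 1 the language $\mathrm{CERTAIN}(w)$ is aperiodic. This proves Theorem 1. $\blacksquare$

## Walks in the prefix automaton and the exponent $2n^2$

It remains to prove Theorem 2(a). Aperiodicity alone gives some exponent. The structure of walks turns it into $2n^2$.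

**Step 1: membership as walks.** Fix multiwords $x,y,z$. If $y=\varepsilon$ there is nothing to prove, so let $y\ne\varepsilon$, and let $K=\{k:xy^kz\notin\mathrm{CERTAIN}(w)\}$. On the $n$ states $0,\dots,n-1$ of the prefix automaton, draw an edge $u\to v$ if some word of $\mathrm{words}(y)$ leads from $u$ to $v$ without completing $w$. Let $I$ be the set of states reachable from $0$ by words of $\mathrm{words}(x)$ without completing $w$, and let $J$ be the set of states from which some word of $\mathrm{words}(z)$ can be read without completing $w$. Then $k\in K$ iff there is a walk of length $k$ from $I$ to $J$.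

**Step 2: either nothing beyond $n$, or cofinite.** If $K\cap[n,\infty)=\emptyset$, then $xy^kz\in\mathrm{CERTAIN}(w)$ for all $k\ge n$, and the claim holds since $2n^2\ge n$. Otherwise a walk of length $\ge n$ from $I$ to $J$ repeats a vertex and can be pumped, so $K$ is infinite. By Theorem 1, membership of $k$ in $K$ is constant for all large $k$, so $K$ is finite or cofinite; hence it is cofinite.

**Step 3: every $k\ge2n^2$ lies in $K$.** Let $k\ge2n^2$. As $K$ is cofinite, choose $\ell\in K$ with $\ell\ge n$ and $\ell\equiv k\pmod{n!}$, and a walk of length $\ell$ from some $u\in I$ to some $v\in J$. Two of its first $n+1$ vertices coincide, so some vertex $b$ on it lies on a closed walk of length $c$ with $1\le c\le n$. Split the walk at a visit of $b$. In each of the two parts, whenever a pair (vertex, time modulo $c$) repeats, cut out the segment in between. This preserves the endpoints, and the length modulo $c$. When no pair repeats, the part has at most $nc$ vertices counted along the walk, so its length is at most $nc-1$. We obtain a walk from $u$ through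 $b$ to $v$ of length
$$\ell'\le 2nc-2\le 2n^2-2<k,\qquad \ell'\equiv\ell\equiv k\pmod c,$$
the last congruence because $c\mid n!$. Inserting the closed walk at $b$ exactly $(k-\ell')/c$ times gives a walk of length $k$. So $k\in K$ for all $k\ge2n^2$, and the equivalence of Theorem 2(a) holds: for such $k$, neither $xy^kz$ nor $xy^{k+1}z$ lies in $\mathrm{CERTAIN}(w)$. The bound $2n^2$ does not involve $\Sigma$.

**Step 4: no bound below $n$.** Let $w=a^n$, $y=\{a\}$, and $x,z$ empty. Then $y^k\in\mathrm{CERTAIN}(w)\iff k\ge n$. The equivalence fails at $k=n-1$, so the exponent bound must be at least $n$. Together with the proof of part (b) given earlier, this proves Theorem 2. $\blacksquare$
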